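# Clifford operators and a complete normed division algebra of infinite dimension

## 1. Left multiplication alone: Clifford operators on $\ell_2$

An *algebra* here is a real vector space $A$ with a bilinear product $(x,y)\mapsto xy$; neither associativity nor a unit is assumed. For $a\in A$ let $L_a(x)=ax$ and $R_a(x)=xa$. The algebra is a *division algebra* if $A\ne 0$ and, for every $a\neq 0$, both $L_a$ and $R_a$ are bijective. It is *normed* if it carries a norm with $\|xy\|\le\|x\|\,\|y\|$, and *complete* if $A$ is then a Banach space. The work "Non-Associative Normed Algebras" contains the sentence: "We do not know whether there are complete normed infinite-dimensional division real algebras." We shall decide whether there are. The answer is yes.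

Let us first ask for half of the property: a bounded product on the Hilbert space $\ell_2$ for which all $L_a$, $a\ne0$, are bijective. This is easy, and its proof introduces the main tool.

Let $\mathfrak S$ be the set of finite subsets of $\mathbb N=\{1,2,\dots\}$. Write $[I]$ for the indicator function of the point $I\in\mathfrak S$, write $\triangle$ for symmetric difference, and put
$$e_i[I]=\sigma(i,I)\,[I\triangle\{i\}],\qquad \sigma(i,I)=(-1)^{\#\{k\in I:\,k<i\}} .$$
For example, $e_1[\emptyset]=[\{1\}]$, $e_2[\{1\}]=-[\{1,2\}]$ and $e_1[\{2\}]=[\{1,2\}]$. Each $e_i$ permutes the basis vectors up to sign. With $(f,g)=\sum_I f(I)g(I)$ we have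
$$e_i^2=1,\qquad e_ie_k=-e_ke_i\ (i\ne k),\qquad (e_if,g)=(f,e_ig). \tag{1}$$
The first and third relations hold because $\sigma(i,I\triangle\{i\})=\sigma(i,I)$: removing or inserting $i$ does not change the elements below $i$. For the second, let $k<i$. Then $\sigma(i,I\triangle\{k\})=-\sigma(i,I)$ and $\sigma(k,I\triangle\{i\})=\sigma(k,I)$, so
$$e_ie_k[I]=\sigma(k,I)\,\sigma(i,I\triangle\{k\})\,[I\triangle\{i,k\}]=-\sigma(i,I)\,\sigma(k,I\triangle\{i\})\,[I\triangle\{i,k\}]=-e_ke_i[I].$$
Consequently $\big(\sum t_ie_i\big)^2=\sum t_i^2$ for every finite sum, because the mixed terms cancel in pairs.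

**Proposition 1.** There is a bilinear product on $\ell_2$ with $\|xv\|=\|x\|\,\|v\|$ for which $L_a$ is bijective for every $a\neq0$.

**Proof.** For finitely supported $x$ put $e_x=\sum x_ie_i$ on $H=\ell_2(\mathfrak S)$. It is bounded and symmetric and $e_x^2=\|x\|^2$, so $\|e_xv\|^2=(v,e_x^2v)=\|x\|^2\|v\|^2$. Thus $x\mapsto e_x$ is an isometric linear map into the bounded operators on $H$, and it extends to all $x\in\ell_2$; the identities $e_x^2=\|x\|^2$ and $\|e_xv\|=\|x\|\|v\|$ persist. For $x\ne0$ the operator $e_x$ is bijective with inverse $\|x\|^{-2}e_x$. A bijection $\mathbb N\to\mathfrak S$ gives a unitary $U:\ell_2\to H$, and $xv:=U^{-1}e_xUv$ is the required product. $\square$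

Is this a division algebra? Each $R_v$, $v\neq0$, is injective, being $\|v\|$ times an isometry. But take $Uv=[\emptyset]$. Then $UR_v x=\sum_i x_i[\{i\}]$, and the range of $R_v$ has infinite codimension. In finite dimension an injective $R_v$ would automatically be onto; here this fails as badly as possible.

So what changes in general? The first factor acts by Clifford operators and the second is passive, while the problem is symmetric in the two factors. We need a product in which each factor acts invertibly on the other.

Two remarks calibrate the problem. In dimension $1$ and $2$ we have $\mathbb R$ and $\mathbb C$ with their absolute values. In odd dimension at least $3$ there is no division algebra: if $a,b$ are linearly independent, then $L_a^{-1}L_b$ has a real eigenvalue $\lambda$ (its characteristic polynomial has odd degree), so $L_{b-\lambda a}$ is not injective although $b-\lambda a\ne0$. An infinite-dimensional version of the second remark is proved in Section 10.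

## 2. Symmetric sequence spaces and the statements

**Definition.** A *symmetric sequence space* is an infinite-dimensional real Banach space $V$ of real sequences which contains all finitely supported sequences, has continuous coordinate functionals, and is invariant under all maps $v\mapsto(\sigma_nv_{\pi(n)})_n$ with $\pi$ a permutation of $\mathbb N$ and $\sigma_n=\pm1$.

Examples are $\ell_p$ $(1\le p\le\infty)$ and $c_0$. The signed permutations are automatically bounded with bounded inverses. Indeed the inverse is of the same kind. If $v^{(r)}\to v$ and $Uv^{(r)}\to w$ for such a map $U$, then continuity of coordinates gives $w_n=\lim_r\sigma_nv^{(r)}_{\pi(n)}=\sigma_nv_{\pi(n)}$, so $w=Uv$. The graph is closed, and the closed graph theorem applies.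

**Theorem A.** Let $V$ be a symmetric sequence space (for example $V=\ell_2$). There is a bounded bilinear product on $V$ for which $L_a$ and $R_a$ are bijective for all $a\neq0$. After multiplying the norm by a constant, $V$ is a complete normed infinite-dimensional division real algebra. The product can moreover be chosen to have a unit.

**Proposition B.** If $A$ is a complete normed division real algebra with $\dim A\ge2$, there is a bounded operator $J$ on $A$ with $J^2=-1$. Hence not every infinite-dimensional real Banach space admits such a product; James' quasi-reflexive space does not.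

Proposition B is a complement and is not used for Theorem A. Until Section 10 we work on Theorem A, with $V$ fixed.

## 3. Two Clifford families on pairs of finite sets

Each factor is to act by Clifford operators on the other, so we use pairs of finite sets: one family of operators changes the first set, the other changes the second. Let $\mathfrak S_0,\mathfrak S_1$ be the sets of finite subsets of $\mathbb N$ of even, respectively odd, cardinality, and put
$$\mathbf X=\mathfrak S_1\times\mathfrak S_0,\qquad \mathbf Y=\mathfrak S_0\times\mathfrak S_1,\qquad \mathbf Z=\mathfrak S_1\times\mathfrak S_1 .$$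
These sets are countably infinite. Fix arbitrary bijections with $\mathbb N$, and let $X,Y,Z$ be the corresponding copies of $V$, viewed as spaces of functions on $\mathbf X,\mathbf Y,\mathbf Z$. We shall construct a bounded bilinear $B:X\times Y\to Z$ with all $B(x,\cdot)$ and $B(\cdot,y)$, for $x,y\neq0$, bijective; identifying $X,Y,Z$ with $V$ then gives the product.

Let $c_{00}(T)$ be the space of finitely supported functions on a set $T$, let $[I,J]$ be the indicator of the point $(I,J)$ (also written $[t]$ if $t=(I,J)$), and let $(f,v)=\sum_tf(t)v(t)$ for $f\in c_{00}(T)$, $v\in\mathbb R^T$. Since coordinates are continuous, $c_{00}(\mathbf X)$ lies both in $X$ and in the dual $X^*$. Linearly independent elements of $c_{00}(\mathbf X)$ are linearly independent functionals on $X$, since $X\supset c_{00}(\mathbf X)$ and the pairing of $c_{00}(\mathbf X)$ with itself is positive definite. The same holds for $Y$ and $Z$.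

Define
$$e_i[I,J]=\sigma(i,I)\,[I\triangle\{i\},J]\ \text{ on }\mathbf Y\sqcup\mathbf Z,\qquad e_j'[I,J]=\sigma(j,J)\,[I,J\triangle\{j\}]\ \text{ on }\mathbf X\sqcup\mathbf Z .$$
As signed permutations they act on all functions. The $e_i$ interchange functions on $\mathbf Y$ with functions on $\mathbf Z$, and the $e'_j$ interchange functions on $\mathbf X$ with functions on $\mathbf Z$. By the symmetry of $V$ they give bounded bijections $Y\leftrightarrow Z$, respectively $X\leftrightarrow Z$. The computation for (1) shows that the $e_i$ satisfy (1), and so do the $e_j'$.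

For $I=\{i_1<\dots<i_r\}$ let $e_I=e_{i_1}\cdots e_{i_r}$ (and $e_\emptyset=1$); similarly $e'_J$. By (1), $e_ie_I=\pm e_{I\triangle\{i\}}$ with a sign depending only on $(i,I)$. Write $[n]=\{1,\dots,n\}$.

We also need to conjugate these operators. Let $\mathcal G$ be the group of invertible operators $G=G_Y\oplus G_Z$ on $c_{00}(\mathbf Y)\oplus c_{00}(\mathbf Z)$ such that $G-1$ has only finitely many nonzero matrix entries, and let $\mathcal G'$ be the same with $\mathbf X$ in place of $\mathbf Y$. This is a group: if $E$ is the finite set of row and column indices of the nonzero entries of $G-1$, then $G$ maps $c_{00}(E)$ bijectively to itself and fixes all other basis vectors, so $G^{-1}$ does the same; products are clear. The transpose $G^t$ is again the identity plus a finite matrix. A finite matrix is bounded on $Y\oplus Z$ because coordinates are continuous, so $G^t$ acts boundedly on $Y\oplus Z$, with bounded inverse $(G^{-1})^t$, and $(Gf,v)=(f,G^tv)$.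

All operators below are linear combinations of products of the $e_i$ and elements of $\mathcal G$, or of the $e_j'$ and elements of $\mathcal G'$. Their matrices have finitely many nonzero entries in each row and each column. So they and their transposes act on all functions, and an identity between such operators on $c_{00}$ gives the transposed identity on all functions, with the order of products reversed.

## 4. Block products and a certificate for nonvanishing

Bijectivity will come from the following elementary fact.

**Lemma 2.** Let $S:Y\to Z$ be an invertible bounded operator between Banach spaces and $K:Y\to Z$ bounded of finite rank. If $S+K$ is injective, it is bijective.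

**Proof.** $S^{-1}(S+K)=1+K'$ with $K'=S^{-1}K$ of finite rank. The injective operator $1+K'$ maps the finite-dimensional space $\operatorname{ran}K'$ into itself, hence onto itself. Given $v$, pick $r\in\operatorname{ran}K'$ with $(1+K')r=K'v$; then $(1+K')(v-r)=v+K'v-K'v=v$. $\square$

So we want each $B(x,\cdot)$ and each $B(\cdot,y)$ to be invertible plus finite rank, and $B$ to have no zero divisors. Here is a form that gives the first. Suppose $X=\mathcal X\oplus N$ and $Y=\mathcal Y\oplus M$ with $\mathcal X,\mathcal Y$ finite-dimensional and $N,M$ closed, with projections $P$ onto $\mathcal X$ along $N$ and $Q$ onto $\mathcal Y$ along $M$. Suppose invertible operators $C_x:Y\to Z$ $(0\ne x\in\mathcal X)$ and $C'_y:X\to Z$ $(0\ne y\in\mathcal Y)$ are given, linear in $x$ and $y$. Let $B$ equal $C_xy$ on $\mathcal X\times M$, $C'_yx$ on $N\times\mathcal Y$, $0$ on $N\times M$, and anything on the finite-dimensional corner $\mathcal X\times\mathcal Y$. If $Px\neq0$, then $B(x,y)=C_{Px}(1-Q)y+B(x,Qy)$, so $B(x,\cdot)$ is $C_{Px}$ plus finite rank; similarly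 on the other side. The remaining problem is cancellation in
$$B(x,y)=B(x',y')+C_{x'}y''+C'_{y'}x'',\qquad x'=Px,\ x''=x-x',\ y'=Qy,\ y''=y-y'. \tag{2}$$

**The corner of size $1\times1$.** Let $\mathcal X=\mathbb R[\{1\},\emptyset]$ and $\mathcal Y=\mathbb R[\emptyset,\{1\}]$, and let $N,M$ be given by the vanishing of the coordinates at $(\{1\},\emptyset)$ and $(\emptyset,\{1\})$. Let $a=x(\{1\},\emptyset)$, $b=y(\emptyset,\{1\})$ and
$$B(x,y)=a\,e_1(1-Q)y+b\,e'_1(1-P)x+ab\,[\{1\},\{1\}] .$$
Here $e_1(1-Q)y$ has coordinate $0$ at $(\{1\},\{1\})$, since $e_1$ moves the coordinate at $(\emptyset,\{1\})$ there, and that coordinate of $(1-Q)y$ vanishes. Likewise for $e_1'(1-P)x$. So the coordinate of $B(x,y)$ at $(\{1\},\{1\})$ is $ab$, and $B(x,y)\ne0$ whenever $Px\neq0$ and $Qy\ne0$.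

**The flat corner of size $n\times m$.** Let $\mathcal X=\operatorname{span}\{[\{i\},\emptyset]:i\le n\}$, $\mathcal Y=\operatorname{span}\{[\emptyset,\{j\}]:j\le m\}$, with $N$ and $M$ defined by the vanishing of the corresponding coordinates. For $x=\sum t_i[\{i\},\emptyset]$ and $y=\sum s_j[\emptyset,\{j\}]$ put
$$C_x=\sum t_ie_i,\qquad C'_y=\sum s_je'_j,\qquad F(x,y)=B(x,y)=\sum_{i,j}t_is_j[\{i\},\{j\}].$$
Since $e_i[\emptyset,\{j\}]=[\{i\},\{j\}]=e'_j[\{i\},\emptyset]$, we have $F(x,y)=C_xy=C'_yx$ on the corner. For $v\in M$, by (1), $(F(x,y),C_xv)=(C_xy,C_xv)=\big(\sum t_i^2\big)(y,v)=0$. Similarly $F(x,y)$ annihilates $C'_yN$. So by (2), for all $x\in X$, $y\in Y$ with $Px=\sum t_i[\{i\},\emptyset]$ and $Qy=\sum s_j[\emptyset,\{j\}]$,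
$$(F(Px,Qy),B(x,y))=(F(Px,Qy),F(Px,Qy))=\sum_{i,j}t_i^2s_j^2 ,$$
which is positive if $Px\ne0$ and $Qy\neq0$. The finitely supported functional $F(Px,Qy)$ certifies that $B(x,y)\ne0$.

**What a certificate must satisfy.** Suppose in general that $N=\bigcap\ker\psi_i$ and $M=\bigcap\ker\varphi_j$ with $\psi_i\in c_{00}(\mathbf X)$, $\varphi_j\in c_{00}(\mathbf Y)$. Keep $C_x=\sum t_ie_i$ for the moment and let $\nu=\sum t_i^2>0$. A functional $f\in c_{00}(\mathbf Z)$ can be written $f=C_xg$ with $g=\nu^{-1}C_xf\in c_{00}(\mathbf Y)$, and $(f,C_xv)=\nu\,(g,v)$. So $f$ kills $C_xM$ exactly when $g$ vanishes on $M$, that is, when $g\in\operatorname{span}(\varphi_j)$. Likewise $f$ kills $C'_yN$ exactly when $f=C'_yh$ with $h\in\operatorname{span}(\psi_i)$. The simplest way to have both, bilinearly, is an identity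
$$C_x\varphi_y=C'_y\psi_x$$
with $\varphi_y$ a combination of the $\varphi_j$ depending linearly on $y$, and $\psi_x$ a combination of the $\psi_i$ depending linearly on $x$. This identity will be preserved throughout the construction.

## 5. What the flat corners miss

The natural plan is to let $n,m\to\infty$ in the flat corner, with small weights so that the products converge. It fails at a definite place. For every $n,m$ the vector $[\{1,2,3\},\emptyset]$ lies in $N$ and $[\{1,2\},\{1\}]$ lies in $M$, so all flat products vanish at this pair, and so does any limit. The coordinates $\psi_i=[\{i\},\emptyset]$ do not separate the points of $X$. We need functionals $\psi_i$ such that every $x\neq0$ has $(\psi_i,x)\neq0$ for some $i$, and similarly for the $\varphi_j$.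

So let us try to add an arbitrary coordinate $\psi_{n+1}=[t]$, $t\in\mathbf X$. By the identity above, the new vector $x_{n+1}$ needs an operator $\mathbf e_*$ that anticommutes with the old generators, has positive scalar square, and satisfies $\mathbf e_*\varphi_j=\text{const}\cdot C'_{y_j}[t]$ for all $j\le m$, with a nonzero constant not depending on $j$. This can be impossible. Take the flat corner with $n=5$, $m=1$, and $t=(\{1,2,3,4,5\},\emptyset)$. Put $\omega=e_1e_2e_3e_4e_5$. Then
$$e'_1[t]=[\{1,2,3,4,5\},\{1\}]=\pm\omega[\emptyset,\{1\}]=\pm\omega\varphi_1,$$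
so we would need $\mathbf e_*\varphi_1=c\,\omega\varphi_1$ with $c\ne0$. Reversing the order of five anticommuting factors takes $10$ transpositions, so $\omega^2=e_1\cdots e_5\,e_5\cdots e_1=1$. Moreover $\mathbf e_*\omega=-\omega\mathbf e_*$, as $\mathbf e_*$ passes five generators. Therefore
$$\mathbf e_*^2\varphi_1=c\,\mathbf e_*\omega\varphi_1=-c\,\omega\mathbf e_*\varphi_1=-c^2\omega^2\varphi_1=-c^2\varphi_1,$$
and the square of $\mathbf e_*$ is not a positive scalar.

The contradiction arises from the linear dependence of the prescribed value $e_1'[t]$ on the vectors $e_I\varphi_1$. Two ideas get past it.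

First, we do not need the coordinate $[t]$ exactly; a functional $\xi$ close to $[t]$ is enough. A small perturbation in a fresh direction $[\{p\},\emptyset]$ makes the vectors $e_I\varphi_j$ and $e_IC'_{y_j}\xi$ $(I\subset[n])$ linearly independent.

Second, once these vectors are independent, there is nothing to contradict, and $\mathbf e_*$ can be obtained as a conjugate of $e_{n+1}$. If $u_j$ are fresh basis vectors, $e_{n+1}$ maps $u_j$ to $e_{n+1}u_j$. An operator $\tau$ that commutes with $e_1,\dots,e_n$ and swaps $\varphi_j$ with $u_j$ and the desired value with $e_{n+1}u_j$ turns $e_{n+1}$ into $\tau e_{n+1}\tau^{-1}$, which maps $\varphi_j$ to the desired value. Such conjugations accumulate, which is why the group $\mathcal G$ is needed.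

For the limit, suppose the product $B_k$ at step $k$ satisfies $\|B_k(x,y)\|\ge c_k\|P_kx\|\|Q_ky\|$. If every later change is small compared with $c_k/k^2$, nonvanishing survives for all pairs with $\|P_kx\|\ge\|x\|/k$ and $\|Q_ky\|\ge\|y\|/k$, and we shall see that every pair of nonzero vectors satisfies this for some $k$.

## 6. Stages

This section fixes the data carried from step to step.

**Definition.** A *stage* of type $(n,m)$, $n,m\ge1$, consists of $x_1,\dots,x_n\in X$, $\psi_1,\dots,\psi_n\in c_{00}(\mathbf X)$, $y_1,\dots,y_m\in Y$, $\varphi_1,\dots,\varphi_m\in c_{00}(\mathbf Y)$, numbers $\varepsilon_i,\varepsilon'_j>0$, operators $G\in\mathcal G$, $G'\in\mathcal G'$, and a bounded bilinear $B:X\times Y\to Z$, subject to (S1)–(S5) below.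

**(S1)** $(\psi_i,x_i)\ne0$ and $(\psi_i,x_k)=0$ for $i<k$; likewise $(\varphi_j,y_j)\ne0$ and $(\varphi_j,y_k)=0$ for $j<k$.

Put $\mathcal X=\operatorname{span}(x_i)$, $N=\bigcap\ker\psi_i$, $\mathcal Y=\operatorname{span}(y_j)$, $M=\bigcap\ker\varphi_j$. By (S1) the matrices $((\psi_i,x_k))$ and $((\varphi_j,y_k))$ are triangular and invertible. Hence the $x_i$ and the $y_j$ are linearly independent, $X=\mathcal X\oplus N$ and $Y=\mathcal Y\oplus M$. Let $P,Q$ be the bounded projections onto $\mathcal X,\mathcal Y$ along $N,M$. For $x=\sum t_ix_i\in\mathcal X$ put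
$$\mathbf e_x=G\Big(\sum t_i\varepsilon_ie_i\Big)G^{-1},\qquad \nu(x)=\sum\varepsilon_i^2t_i^2,\qquad \psi_x=\sum t_i\psi_i .$$
Then $\mathbf e_x^2=\nu(x)$. Since $G$ preserves both summands, $\mathbf e_x$ interchanges $c_{00}(\mathbf Y)$ and $c_{00}(\mathbf Z)$. Let
$$c_x=\mathbf e_x|_{c_{00}(\mathbf Y)}:c_{00}(\mathbf Y)\to c_{00}(\mathbf Z),\qquad C_x=\mathbf e_x^t|_Y:Y\to Z,\qquad \mathbf e_x^t=(G^t)^{-1}\Big(\sum t_i\varepsilon_ie_i\Big)G^t .$$
Both depend linearly on $x$. As $(\mathbf e_x^t)^2=\nu(x)$, the bounded operator $C_x$ is bijective for $x\ne0$, with inverse $\nu(x)^{-1}\mathbf e_x^t|_Z$. Moreover $(\mathbf e_xf,\mathbf e_x^tv)=(\mathbf e_x^2f,v)$, that is,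
$$(c_xf,C_xv)=\nu(x)\,(f,v)\qquad(f\in c_{00}(\mathbf Y),\ v\in Y). \tag{3}$$
Symmetrically, for $y=\sum s_jy_j\in\mathcal Y$ put $\mathbf e'_y=G'\big(\sum s_j\varepsilon_j'e_j'\big)G'^{-1}$, $\nu'(y)=\sum\varepsilon_j'^2s_j^2$, $\varphi_y=\sum s_j\varphi_j$, $c'_y=\mathbf e'_y|_{c_{00}(\mathbf X)}:c_{00}(\mathbf X)\to c_{00}(\mathbf Z)$ and $C'_y=\mathbf e_y'^t|_X:X\to Z$, which is bijective for $y\ne0$. Then
$$(c'_yf,C'_yv)=\nu'(y)\,(f,v)\qquad(f\in c_{00}(\mathbf X),\ v\in X). \tag{4}$$

**(S2)** $c_x\varphi_y=c'_y\psi_x$ for $x\in\mathcal X$, $y\in\mathcal Y$. This common value is called $F(x,y)\in c_{00}(\mathbf Z)$.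

**(S3)** $B(x,y)=C_xy$ for $x\in\mathcal X,\ y\in M$; $B(x,y)=C'_yx$ for $x\in N,\ y\in\mathcal Y$; $B(x,y)=0$ for $x\in N,\ y\in M$.

**(S4)** $(F(x,y),B(x,y))>0$ for all nonzero $x\in\mathcal X$, $y\in\mathcal Y$.

**(S5)** The family $(e_IG^{-1}\varphi_j)_{I\subset[n],\,j\le m}$ is linearly independent, and so is $(e'_JG'^{-1}\psi_i)_{J\subset[m],\,i\le n}$.

Conditions (S2)–(S4) are those of Section 4; (S5) is the independence called for in Section 5.

**Lemma 3.** In a stage, $(F(Px,Qy),B(x,y))=(F(Px,Qy),B(Px,Qy))$ for all $x\in X$, $y\in Y$.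

**Proof.** In the notation of (2), (S3) gives $B(x,y)=B(x',y')+C_{x'}y''+C'_{y'}x''$. By (S2) and (3), $(F(x',y'),C_{x'}y'')=(c_{x'}\varphi_{y'},C_{x'}y'')=\nu(x')(\varphi_{y'},y'')=0$, since $y''\in M$. By (S2) and (4), $(F(x',y'),C'_{y'}x'')=(c'_{y'}\psi_{x'},C'_{y'}x'')=\nu'(y')(\psi_{x'},x'')=0$, since $x''\in N$. $\square$

**Lemma 4 (initial stage).** There is a stage of type $(1,1)$.

**Proof.** Take the $1\times1$ corner of Section 4: $G=1$, $G'=1$, $\varepsilon_1=\varepsilon'_1=1$, $x_1=\psi_1=[\{1\},\emptyset]$, $y_1=\varphi_1=[\emptyset,\{1\}]$,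
$$B(x,y)=(\psi_1,x)\,e_1(1-Q)y+(\varphi_1,y)\,e_1'(1-P)x+(\psi_1,x)(\varphi_1,y)\,[\{1\},\{1\}].$$
It is bounded, and (S1) is clear. (S2): $c_{x_1}\varphi_1=e_1[\emptyset,\{1\}]=[\{1\},\{1\}]=e_1'[\{1\},\emptyset]=c'_{y_1}\psi_1$. (S3): on $\mathcal X\times M$, $N\times\mathcal Y$, $N\times M$ only the first term, only the second term, and no term survives, respectively; here $C_{x_1}=e_1|_Y$ and $C'_{y_1}=e'_1|_X$, because $e_1,e_1'$ are symmetric. (S4): $F(x_1,y_1)=B(x_1,y_1)=[\{1\},\{1\}]$, so the pairing is $1$ at $(x_1,y_1)$ and $t^2s^2$ at $(tx_1,sy_1)$. (S5): the families are $[\emptyset,\{1\}],[\{1\},\{1\}]$ and $[\{1\},\emptyset],[\{1\},\{1\}]$. $\square$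

## 7. Adding one functional on the left

**Lemma 5 (left extension).** Given a stage of type $(n,m)$, $t\in\mathbf X$ and $\rho>0$, there is $\xi\in c_{00}(\mathbf X)$ with $\|\xi-[t]\|_{X^*}\le\rho$ such that for every $\theta>0$ there is a stage of type $(n+1,m)$ with the same $x_i,\psi_i,\varepsilon_i$ $(i\le n)$, $y_j,\varphi_j,\varepsilon'_j$ and $G'$, with $\psi_{n+1}$ a nonzero multiple of $\xi$, and with new bilinear map $B_+$ satisfying $\|B_+-B\|\le\theta$.

The proof has five steps. Say that a vector *involves* an integer $p$ if some $(I,J)$ in its support has $p\in I\cup J$.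

**Step 1: the functional $\xi$.** The purpose is to perturb $[t]$ in a direction untouched by everything chosen so far. Let $S$ be a finite set of integers containing $[\max(n,m)+1]$, all integers involved in $[t]$, the $\psi_i$ and the $\varphi_j$, and all integers occurring in row or column indices of nonzero entries of $G^{\pm1}-1$ and $G'^{\pm1}-1$. Choose $p\notin S$, put $\zeta=[\{p\},\emptyset]\in c_{00}(\mathbf X)$, choose $\delta>0$ with $\delta\|\zeta\|_{X^*}\le\rho$, and put
$$\xi=[t]+\delta\zeta,\qquad\text{so that}\quad \|\xi-[t]\|_{X^*}\le\rho .$$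
For every integer $r\notin S$, the operators $G^{\pm1}$ and $G'^{\pm1}$ fix all $[I,J]$ with $r\in I\cup J$, because the column indices of $G^{\pm1}-1$, $G'^{\pm1}-1$ do not contain $r$. They map vectors not involving $r$ to vectors not involving $r$, because the row indices do not contain $r$. Hence
$$c'_{y_j}\zeta=G'\varepsilon'_je'_jG'^{-1}[\{p\},\emptyset]=\varepsilon'_jG'[\{p\},\{j\}]=\varepsilon'_j[\{p\},\{j\}],$$
and $G^{-1}$ fixes this vector. Put
$$\varphi_j^\circ=G^{-1}\varphi_j\in c_{00}(\mathbf Y),\qquad g_j^\circ=G^{-1}c'_{y_j}\xi=G^{-1}c'_{y_j}[t]+\delta\varepsilon'_j[\{p\},\{j\}]\in c_{00}(\mathbf Z).$$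

**Step 2: independence.** This step removes the obstruction of Section 5.

(i) *The vectors $e_I\varphi_j^\circ$, $e_Ig_j^\circ$ $(I\subset[n]$, $j\le m)$ are linearly independent.* As $p\notin[n]$, the part of $e_Ig_j^\circ$ supported on index pairs containing $p$ is $\pm\delta\varepsilon'_j[I\cup\{p\},\{j\}]$, and for different $(I,j)$ these are multiples of different basis vectors. The vectors $e_I\varphi_j^\circ$ and $e_IG^{-1}c'_{y_j}[t]$ do not involve $p$. So in a linear relation the coefficients of all $e_Ig_j^\circ$ vanish, and then the others vanish by (S5).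

(ii) *The vectors $e'_JG'^{-1}\psi_i$ $(i\le n)$ and $e'_JG'^{-1}\xi$ $(J\subset[m])$ are linearly independent.* The part of $e'_JG'^{-1}\xi$ involving $p$ is $\delta e'_J[\{p\},\emptyset]=\pm\delta[\{p\},J]$, and the vectors $e'_JG'^{-1}\psi_i$ do not involve $p$. The same argument, with the second half of (S5), applies.

Taking $J=\emptyset$ in (ii) and applying $G'$ gives $\xi\notin\operatorname{span}(\psi_i)$. A functional vanishing on $N=\bigcap\ker\psi_i$ would be a combination of the $\psi_i$; hence there is $x_*\in N$ with $(\xi,x_*)=1$.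

**Step 3: the new Clifford generator.** We construct $\mathbf e_*$ with square $1$, anticommuting with the old generators, and with $\mathbf e_*\varphi_j=c'_{y_j}\xi$.

Choose distinct integers $q_1,\dots,q_m$ outside $S\cup\{p\}$ and put $u_j=[\emptyset,\{q_j\}]\in c_{00}(\mathbf Y)$. Then $e_Iu_j=\pm[I,\{q_j\}]$ for $I\subset[n+1]$. The vectors in (i) involve only integers of $S\cup\{p\}$, hence no $q_j$. So the vectors
$$e_I\varphi_j^\circ,\quad e_Ig_j^\circ,\quad e_Iu_j,\quad e_Ie_{n+1}u_j\qquad(I\subset[n],\ j\le m)$$
are linearly independent: the last two groups are, up to sign, distinct basis vectors with index pairs containing some $q_j$, and the first two groups are independent by (i). Let $\mathfrak E\subset c_{00}(\mathbf Y)\oplus c_{00}(\mathbf Z)$ be their span. It is finite-dimensional, graded (each listed vector lies in one of the two summands), and invariant under $e_1,\dots,e_n$. Since the $e_i$ are symmetric and the pairing is positive definite on $c_{00}$, the orthogonal complement $\mathfrak E^\perp$ in $c_{00}(\mathbf Y)\oplus c_{00}(\mathbf Z)$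 is also graded and invariant under $e_1,\dots,e_n$. As $\mathfrak E$ is finite-dimensional, $c_{00}(\mathbf Y)\oplus c_{00}(\mathbf Z)=\mathfrak E\oplus\mathfrak E^\perp$. Let $\tau$ be the identity on $\mathfrak E^\perp$, and on $\mathfrak E$ the linear involution
$$e_I\varphi_j^\circ\leftrightarrow e_Iu_j,\qquad e_Ig_j^\circ\leftrightarrow e_Ie_{n+1}u_j .$$
It has these properties.

- $\tau^2=1$.
- $\tau$ preserves the grading, since $\varphi_j^\circ,u_j\in c_{00}(\mathbf Y)$ and $g_j^\circ,e_{n+1}u_j\in c_{00}(\mathbf Z)$.
- $\tau e_i=e_i\tau$ for $i\le n$. On $\mathfrak E^\perp$ this is clear by invariance. On $\mathfrak E$ it holds because $e_ie_I=\pm e_{I\triangle\{i\}}$ with the same sign on both sides of each arrow.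
- $\tau\in\mathcal G$. If $(b_k)$ is a finite orthonormal basis of $\mathfrak E\subset c_{00}$ and $\pi f=\sum_k(b_k,f)b_k$, then $\tau-1=(\tau-1)\pi$ has only finitely many nonzero matrix entries.

Put $G_+=G\tau\in\mathcal G$ and $\mathbf e_*=G_+e_{n+1}G_+^{-1}$. For $i\le n$, $G_+e_iG_+^{-1}=G\tau e_i\tau^{-1}G^{-1}=Ge_iG^{-1}$, so $\mathbf e_x,c_x,C_x$ are unchanged for $x\in\mathcal X$. Using the arrows with $I=\emptyset$,
$$\mathbf e_*\varphi_j=G\tau e_{n+1}\tau\varphi_j^\circ=G\tau e_{n+1}u_j=Gg_j^\circ=c'_{y_j}\xi. \tag{5}$$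
Let $C_*=\mathbf e_*^t|_Y:Y\to Z$. It is bounded, and bijective because $(\mathbf e_*^t)^2=1$.

**Step 4: the new data.** For a small $\varepsilon>0$ put $x_{n+1}=x_*$, $\varepsilon_{n+1}=\varepsilon$, $\psi_{n+1}=\varepsilon\xi$, replace $G$ by $G_+$, and put
$$B_+(x,y)=B(x,y)+\varepsilon\,(\xi,(1-P)x)\,C_*(1-Q)y .$$
Nothing chosen before depends on $\varepsilon$ or $\theta$, so $\|B_+-B\|\le\theta$ for all small $\varepsilon$. The new spaces are $\mathcal X_+=\mathcal X\oplus\mathbb Rx_*$ and $N_+=N\cap\ker\xi$, while $\mathcal Y$, $M$, $Q$, $c'_y$, $C'_y$ are unchanged. In the new stage, $c_{x_{n+1}}=\varepsilon\,\mathbf e_*|_{c_{00}(\mathbf Y)}$ and $C_{x_{n+1}}=\varepsilon C_*$.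

**Step 5: the axioms.** We check them one by one; only (S4) restricts $\varepsilon$ further.

(S1): $(\psi_i,x_*)=0$ for $i\le n$, as $x_*\in N$, and $(\psi_{n+1},x_*)=\varepsilon\ne0$. The rest is old.

(S2): By (5), $c_{x_{n+1}}\varphi_j=\varepsilon\mathbf e_*\varphi_j=\varepsilon c'_{y_j}\xi=c'_{y_j}\psi_{n+1}$. The rest is old, and (S2) is bilinear in $(x,y)$.

(S3): For $x\in\mathcal X$ the added term vanishes, since $(1-P)x=0$. For $y\in M$, since $x_*\in N$ we get $B_+(x_*,y)=B(x_*,y)+\varepsilon(\xi,x_*)C_*y=0+\varepsilon C_*y=C_{x_{n+1}}y$. This gives the first clause by linearity. For $x\in N_+$ we have $(\xi,(1-P)x)=(\xi,x)=0$, so $B_+(x,\cdot)=B(x,\cdot)$, which is $C'_yx$ for $y\in\mathcal Y$ and $0$ for $y\in M$.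

(S4): Let $x\in\mathcal X$, $s\in\mathbb R$ and $0\ne y\in\mathcal Y$. As $(1-Q)y=0$ and $x_*\in N$,
$$B_+(x+sx_*,y)=B(x,y)+sC'_yx_*,\qquad F_+(x+sx_*,y)=F(x,y)+s\varepsilon\,c'_y\xi .$$
By (4), $(F(x,y),C'_yx_*)=(c'_y\psi_x,C'_yx_*)=\nu'(y)(\psi_x,x_*)=0$ and $(c'_y\xi,C'_yx_*)=\nu'(y)(\xi,x_*)=\nu'(y)$. So
$$\big(F_+(x+sx_*,y),B_+(x+sx_*,y)\big)=(F(x,y),B(x,y))+s\varepsilon\,(c'_y\xi,B(x,y))+s^2\varepsilon\,\nu'(y).$$
By the old (S4), homogeneity and compactness of unit spheres in $\mathcal X$ and $\mathcal Y$, there are $q_0,\nu_0,\kappa>0$, independent of $\varepsilon$, with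
$$(F(x,y),B(x,y))\ge q_0\|x\|^2\|y\|^2,\qquad \nu'(y)\ge\nu_0\|y\|^2,\qquad |(c'_y\xi,B(x,y))|\le\kappa\|x\|\|y\|^2 .$$
Hence the pairing is at least
$$\|y\|^2\big(q_0\|x\|^2-\varepsilon\kappa|s|\|x\|+\varepsilon\nu_0s^2\big).$$
The quadratic form in $(\|x\|,|s|)$ is positive definite as soon as $\varepsilon^2\kappa^2<4q_0\varepsilon\nu_0$, that is, $\varepsilon<4q_0\nu_0/\kappa^2$. Then the pairing is positive for $(x,s)\neq0$. Observe that the cross term carries a factor $\varepsilon$, so its square is of order $\varepsilon^2$, against $\varepsilon$ for the product of the outer terms.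

(S5): $G_+^{-1}\varphi_j=\tau G^{-1}\varphi_j=\tau\varphi_j^\circ=u_j$, and the vectors $e_Iu_j=\pm[I,\{q_j\}]$ $(I\subset[n+1]$, $j\le m)$ are independent. The second family, for $J\subset[m]$ and $i\le n+1$, is independent by (ii). $\square$

**Example.** Extend the initial stage by $t=(\{1,2,3\},\emptyset)$. Take $S=\{1,2,3\}$, $p=4$, $q_1=5$. Then $\xi=[\{1,2,3\},\emptyset]+\delta[\{4\},\emptyset]$, $\varphi_1^\circ=[\emptyset,\{1\}]$, $u_1=[\emptyset,\{5\}]$ and $g=g_1^\circ=[\{1,2,3\},\{1\}]+\delta[\{4\},\{1\}]$. The involution $\tau$ swaps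
$$[\emptyset,\{1\}]\leftrightarrow[\emptyset,\{5\}],\quad [\{1\},\{1\}]\leftrightarrow[\{1\},\{5\}],\quad g\leftrightarrow[\{2\},\{5\}],\quad e_1g\leftrightarrow[\{1,2\},\{5\}],$$
where $e_1g=[\{2,3\},\{1\}]+\delta[\{1,4\},\{1\}]$ and $e_1e_2u_1=[\{1,2\},\{5\}]$. The new generator $\mathbf e_*=\tau e_2\tau$ takes $[\emptyset,\{1\}]$ to $[\emptyset,\{5\}]$, then to $[\{2\},\{5\}]$, then to $g=e'_1\xi$, as required. One may take $x_*=[\{1,2,3\},\emptyset]$.

## 8. Adding one functional on the right

**Lemma 6 (right extension).** Given a stage of type $(n,m)$, $t\in\mathbf Y$ and $\rho>0$, there is $\eta\in c_{00}(\mathbf Y)$ with $\|\eta-[t]\|_{Y^*}\le\rho$ such that for every $\theta>0$ there is a stage of type $(n,m+1)$ with the same $x_i,\psi_i,\varepsilon_i$, $y_j,\varphi_j,\varepsilon'_j$ $(j\le m)$ and $G$, with $\varphi_{m+1}$ a nonzero multiple of $\eta$ and $\|B_+-B\|\le\theta$.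

**Proof.** The point is that the axioms are symmetric under exchange of the two factors. The map $(I,J)\mapsto(J,I)$ carries $\mathbf X$ to $\mathbf Y$, $\mathbf Y$ to $\mathbf X$ and $\mathbf Z$ to $\mathbf Z$, and it carries $e_i$ to $e'_i$ and $e'_j$ to $e_j$. Transport a stage by it: the transported $(y_j,\varphi_j,\varepsilon_j',G')$ take the roles of $(x_i,\psi_i,\varepsilon_i,G)$ and conversely, and $B$ is replaced by the transport of $(y,x)\mapsto B(x,y)$. The two halves of (S1) are exchanged, and so are those of (S5). In (S2) the two sides of the equation are exchanged, so $F$ is transported to the new $F$. In (S3) the first two clauses are exchanged and the third is kept. (S4) is kept because the pairing on $\mathbf Z$ is invariant. So we obtain a stage of type $(m,n)$. The identifications of the function spaces with $V$ are transported too; this is harmless, since the fixed bijections with $\mathbb N$ were arbitrary and Lemma 5 was proved for any choice of them. Apply Lemma 5 to the transported stage and transport back. $\square$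

## 9. The limit product

**Step 1: the sequence of stages.** The purpose is to make every coordinate visible and every later change harmless. Starting from the initial stage, construct stages $\mathcal D_1,\mathcal D_2,\dots$ by alternately applying Lemma 5 and Lemma 6. The subscript $k$ marks the objects of $\mathcal D_k$. In the $l$-th left (respectively right) step use $\rho=1/l$ and $t=t_l$ (respectively $t=t'_l$), where $(t_l)$ lists every element of $\mathbf X$ infinitely often and $(t'_l)$ lists every element of $\mathbf Y$ infinitely often.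

By compactness of the unit spheres of $\mathcal X_k,\mathcal Y_k$, homogeneity, (S4), and continuity of inversion of bounded operators, there are positive constants $q_k,f_k,\kappa_k$ with
$$(F_k(x,y),B_k(x,y))\ge q_k\|x\|^2\|y\|^2,\qquad |(F_k(x,y),z)|\le f_k\|x\|\|y\|\|z\|,$$
$$\|C_x^{-1}\|\le\frac{\kappa_k}{\|x\|}\ (x\neq0),\qquad \|C_y'^{-1}\|\le\frac{\kappa_k}{\|y\|}\ (y\ne0)$$
for $x\in\mathcal X_k$, $y\in\mathcal Y_k$, $z\in Z$, where $C_x,C'_y$ are formed in $\mathcal D_k$. Put
$$\mu_k=\min\Big\{\frac{q_k}{2f_kk^2},\ \frac1{2\kappa_kk}\Big\}.$$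
This depends only on $\mathcal D_k$. So when passing from $\mathcal D_k$ to $\mathcal D_{k+1}$ we may choose $\theta$ such that
$$\|B_{k+1}-B_k\|\le2^{-k-1}\min(\mu_1,\dots,\mu_k).$$
Then $B_k$ converges in norm to a bounded bilinear map $B:X\times Y\to Z$. For $l\ge k$ the minimum at step $l$ is at most $\mu_k$, so summing from $k$ on gives
$$\|B-B_k\|\le\mu_k\sum_{l\ge k}2^{-l-1}\le\mu_k\qquad\text{for all }k. \tag{6}$$

**Step 2: every nonzero vector is seen.** We claim: if $0\ne x\in X$, then $\|P_kx\|\ge\|x\|/k$ for all large $k$; and similarly for $0\neq y\in Y$ and $Q_k$. Some coordinate $x(t)$ is nonzero. If $\xi_l$ is the functional of the $l$-th left step, then for the infinitely many $l$ with $t_l=t$ we have $|(\xi_l,x)-x(t)|\le\|x\|/l$. Hence $(\xi_l,x)\ne0$ for some $l$. As some $\psi_i$ is a nonzero multiple of $\xi_l$, we have $(\psi_i,x)\neq0$ for some $i$. This $\psi_i$ belongs to all later stages, and for every stage $\mathcal D_k$ containing it $x-P_kx\in N_k\subset\ker\psi_i$. So $(\psi_i,P_kx)=(\psi_i,x)$ and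
$$\|P_kx\|\ge\frac{|(\psi_i,x)|}{\|\psi_i\|_{X^*}}>0,$$
a bound that does not depend on $k$, and which exceeds $\|x\|/k$ for large $k$. The argument for $Y$ is the same, with the right steps.

**Step 3: no zero divisors.** We claim: $B(x,y)\ne0$ if $x\ne0$ and $y\neq0$. By Step 2 choose $k$ with $\|P_kx\|\ge\|x\|/k$ and $\|Q_ky\|\ge\|y\|/k$. By Lemma 3,
$$f_k\|P_kx\|\|Q_ky\|\,\|B_k(x,y)\|\ge(F_k(P_kx,Q_ky),B_k(x,y))=(F_k(P_kx,Q_ky),B_k(P_kx,Q_ky))\ge q_k\|P_kx\|^2\|Q_ky\|^2 .$$
Dividing,
$$\|B_k(x,y)\|\ge\frac{q_k}{f_k}\|P_kx\|\|Q_ky\|\ge\frac{q_k}{f_kk^2}\|x\|\|y\|\ge2\mu_k\|x\|\|y\| .$$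
By (6), $\|B(x,y)\|\ge\mu_k\|x\|\|y\|>0$.

**Step 4: bijectivity.** We claim: $B(x,\cdot):Y\to Z$ is bijective for $x\ne0$, and $B(\cdot,y):X\to Z$ is bijective for $y\ne0$. Choose $k$ with $\|P_kx\|\ge\|x\|/k$. By (S3),
$$B_k(x,y)=C_{P_kx}(1-Q_k)y+B_k(x,Q_ky),$$
so $B_k(x,\cdot)=C_{P_kx}+K$ with $K$ bounded of finite rank. Put $D=B(x,\cdot)-B_k(x,\cdot)$. By (6),
$$\|D\|\le\mu_k\|x\|\le\frac{\|x\|}{2\kappa_kk}\le\frac{\|P_kx\|}{2\kappa_k}\le\frac1{2\|C_{P_kx}^{-1}\|}.$$
Hence $S=C_{P_kx}+D=C_{P_kx}\big(1+C_{P_kx}^{-1}D\big)$ is invertible by the Neumann series, and $B(x,\cdot)=S+K$. By Step 3 it is injective, so by Lemma 2 it is bijective. For the second statement choose $k$ with $\|Q_ky\|\ge\|y\|/k$, use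
$$B_k(x,y)=C'_{Q_ky}(1-P_k)x+B_k(P_kx,y)$$
and $\|C_{Q_ky}'^{-1}\|\le\kappa_k/\|Q_ky\|$, and argue in the same way, with Lemma 2 for operators $X\to Z$.

**Step 5: proof of Theorem A.** Identify $X,Y,Z$ with $V$ by the fixed bijections of the index sets with $\mathbb N$. Then $xy:=B(x,y)$ is a bounded product on $V$ with all $L_a,R_a$ $(a\neq0)$ bijective, by Step 4. If $\|xy\|\le K\|x\|\|y\|$ with $K>0$, the norm $\|\cdot\|_K=K\|\cdot\|$ is complete, and $\|xy\|_K\le K^2\|x\|\|y\|=\|x\|_K\|y\|_K$. So $V$ is a complete normed infinite-dimensional division real algebra.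

For a unit, fix $a\ne0$ and put
$$x\odot y=R_a^{-1}(x)\,L_a^{-1}(y).$$
This product is bounded, since $R_a^{-1}$ and $L_a^{-1}$ are bounded by Banach's theorem. Its left multiplication by $x\neq0$ is $L_{R_a^{-1}(x)}L_a^{-1}$ and its right multiplication by $y\ne0$ is $R_{L_a^{-1}(y)}R_a^{-1}$; both are bijective. The element $aa$ is a unit: as $R_a^{-1}(aa)=a=L_a^{-1}(aa)$,
$$(aa)\odot y=a\,L_a^{-1}(y)=y,\qquad x\odot(aa)=R_a^{-1}(x)\,a=x .$$
Multiply the norm by a constant as before. $\blacksquare$

With $V=\ell_2$: there exists a complete normed infinite-dimensional division real algebra, and it can be taken unital.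

## 10. A square root of $-1$, and James' space

The construction works on every symmetric sequence space, but not every Banach space can carry such a product. The reason extends the argument for odd dimensions in Section 1.

**Proof of Proposition B.** **Step 1: an operator without real spectrum.** Let $a,b\in A$ be linearly independent and $T=L_a^{-1}L_b$. It is bounded, since $L_a^{-1}$ is bounded by Banach's theorem. For $\lambda\in\mathbb R$, $T-\lambda=L_a^{-1}L_{b-\lambda a}$ is bijective, because $b-\lambda a\ne0$. Let $T_{\mathbb C}$ be the complexification on the complex Banach space $A_{\mathbb C}$, and let $\chi(u+iv)=u-iv$ be the conjugation of $A_{\mathbb C}$. The spectrum of $T_{\mathbb C}$ is nonempty and compact, it is disjoint from $\mathbb R$, and it is symmetric under complex conjugation because $\chi T_{\mathbb C}\chi=T_{\mathbb C}$.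

**Step 2: splitting the spectrum.** Let $\Gamma$ be a system of contours in $\{\operatorname{Im}z>0\}$ surrounding once the part of the spectrum there, and let
$$p=\frac1{2\pi i}\int_\Gamma(z-T_{\mathbb C})^{-1}\,dz$$
be the Riesz idempotent of that part. Put $\bar p=\chi p\chi$. Since $\chi(z-T_{\mathbb C})^{-1}\chi=(\bar z-T_{\mathbb C})^{-1}$ and $\chi$ is conjugate-linear,
$$\bar p=-\frac1{2\pi i}\int_\Gamma(\bar z-T_{\mathbb C})^{-1}\,d\bar z ,$$
which is the integral of the resolvent over the reflected contours. The minus sign restores the positive orientation, which reflection reverses. So $\bar p$ is the Riesz idempotent of the part of the spectrum in $\{\operatorname{Im}z<0\}$. The two parts are disjoint and exhaust the spectrum, so $p+\bar p=1$ and $p\bar p=\bar pp=0$.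

**Step 3: the operator $J$.** Let $W=i(p-\bar p)$. It commutes with the conjugation: $\chi W\chi=-i(\bar p-p)=W$. Hence $W$ maps $A$, the set of fixed points of $\chi$, into itself and is the complexification of a bounded real operator $J$ on $A$. As $W^2=-(p-\bar p)^2=-(p+\bar p)=-1$, we get $J^2=-1$.

**Step 4: James' space.** Let $\mathcal J$ be the real James space, for which $\dim\mathcal J^{**}/\mathcal J=1$ (R. C. James, Proc. Nat. Acad. Sci. U.S.A. 37 (1951)). Suppose a bounded operator $J$ on $\mathcal J$ satisfied $J^2=-1$. The bidual operator $J^{**}$ extends $J$ and has square $-1$. It maps $\mathcal J$ into itself, so it induces an operator with square $-1$ on the one-dimensional real space $\mathcal J^{**}/\mathcal J$. Such an operator is multiplication by a real number $r$ with $r^2=-1$, which is impossible. So $\mathcal J$ admits no product making it a complete normed division real algebra. $\blacksquare$
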